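\title{A conjectured spectrum for $n$-systems:\\ where it holds and where it fails}

\begin{abstract}
For a proper $n$-system $\mathbf P=(P_1,\dots,P_n)$ and $1\le j\le n-1$, consider the ratio of the sum of the $n-j$ largest components to the sum of the $j$ smallest ones, and let $\underline\chi_j$ and $\overline\chi_j$ be its lower and upper limits. A conjecture describes the set of all pairs $(\underline\chi_j,\overline\chi_j)$ explicitly; it amounts to saying that systems built from geometric progressions are extremal. We show that the conjectured set is always contained in the spectrum and that it equals the spectrum if and only if $j=1$, $j=n-1$ or $(n,j)=(4,2)$. For $(n,j)=(5,2)$ the point $(4130/421,\,12376/421)$ is an explicit counterexample.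
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Systems and their exponents}
Fix an integer $n\ge 2$ and let $\mathbf e_1,\dots,\mathbf e_n$ be the standard basis of $\mathbb R^n$. Following Roy, an \emph{$n$-system} on a subinterval $I\subseteq[0,\infty)$ with nonempty interior is a map $\mathbf P=(P_1,\dots,P_n):I\to\mathbb R^n$ such that:
\begin{enumerate}
\item[(S1)] for each $q\in I$, $0\le P_1(q)\le\cdots\le P_n(q)$ and $P_1(q)+\cdots+P_n(q)=q$;
\item[(S2)] $\mathbf P$ is continuous and piecewise linear with finitely many pieces on every compact subinterval of $I$, and on each open subinterval $H$ on which $\mathbf P$ is differentiable there is an index $a$ such that $P_a$ has slope $1$ on $H$ and all other $P_k$ are constant on $H$;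
\item[(S3)] if $q$ is an interior point of $I$ at which $\mathbf P$ is not differentiable, and $\mathbf P'(q^-)=\mathbf e_a$, $\mathbf P'(q^+)=\mathbf e_b$ with $a<b$, then $P_a(q)=P_{a+1}(q)=\cdots=P_b(q)$.
\end{enumerate}
An $n$-system $\mathbf P:[q_0,\infty)\to\mathbb R^n$ is \emph{proper} if $P_1(q)\to\infty$ as $q\to\infty$.

One may think of $P_1(q)\le\dots\le P_n(q)$ as the positions of $n$ points on a half-line at time $q$. Outside a discrete set of times exactly one point moves, at unit speed; its index $a$ in (S2) is the \emph{active index}. The active index may drop at any time, but by (S3) it can rise only when the points concerned are at the same place. We mostly use (S3) in the following form, the \emph{meeting rule}: if at time $q$ the active index changes from a value $\le k$ to a value $>k$, then $P_k(q)=P_{k+1}(q)$. Properness says that no point is left behind forever.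

For $j\in\{1,\dots,n-1\}$ and a proper $n$-system $\mathbf P$, put $\psi_j(q)=q^{-1}(P_1(q)+\dots+P_j(q))$, let $\underline\psi_j(\mathbf P)$ and $\overline\psi_j(\mathbf P)$ be its lower and upper limits as $q\to\infty$, and define
\[
\underline\chi_j(\mathbf P)=\frac{1-\overline\psi_j(\mathbf P)}{\overline\psi_j(\mathbf P)},\qquad
\overline\chi_j(\mathbf P)=\frac{1-\underline\psi_j(\mathbf P)}{\underline\psi_j(\mathbf P)},
\]
with the convention $1/0=\infty$. The \emph{spectrum} of $(\underline\chi_j,\overline\chi_j)$ is the set of points $(\underline\chi_j(\mathbf P),\overline\chi_j(\mathbf P))\in[0,\infty]^2$, where $\mathbf P$ runs through all proper $n$-systems.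

Throughout, $\ell=n-j$, and
\[
L=P_1+\dots+P_j,\qquad U=P_{j+1}+\dots+P_n,\qquad \chi=U/L
\]
are the sum of the lower group, the sum of the upper group, and their ratio, which is defined for large $q$. Since $\chi=(1-\psi_j)/\psi_j$ and $\psi\mapsto(1-\psi)/\psi$ is a decreasing homeomorphism of $[0,1]$ onto $[0,\infty]$, we have $\underline\chi_j=\liminf\chi$ and $\overline\chi_j=\limsup\chi$. The mean of the $j$ smallest components is at most $q/n$, so $\chi=q/L-1\ge \ell/j$, with equality when all points coincide.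

The spectrum measures how much $\chi$ has to oscillate. Suppose that $\chi$ stays above a level $x>\ell/j$. The lowest point must move again and again, and after the lower group has moved, the upper group can restart only when $P_j$ has caught up with $P_{j+1}$. At such a time $\chi$ is still at least $x$, so in between it has been larger. The question is how much larger.

\subsection{The conjectured set}
For $n\ge3$ define, for $x\ne0$,
\[
\theta_j^n(x,y)=\sum_{k=j-1}^{n-2}\Bigl(\frac yx\Bigr)^k-x\sum_{k=0}^{j-1}\Bigl(\frac yx\Bigr)^k ,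
\]
and put
\[
\mathcal S=\{(x,y)\in\mathbb R^2 : (n-j)/j\le x\le y \text{ and } \theta_j^n(x,y)\ge0\},
\]
\[
\mathcal S'=\begin{cases}[(n-j)/j,\infty]\times\{\infty\}&\text{if }1\le j\le n-2,\\[2pt] [1/(n-1),1]\times\{\infty\}&\text{if }j=n-1.\end{cases}
\]

\medskip
\noindent\textbf{Conjecture} (Version I in \cite{pgn}). \emph{Let $n\ge3$ and $j\in\{1,\dots,n-1\}$. The spectrum of $(\underline\chi_j,\overline\chi_j)$ is $\mathcal S\cup\mathcal S'$.}
\medskip

The set $\mathcal S$ is best read through a function of one variable. For $r\ge1$ put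
\begin{equation}\label{eq:g}
g(r)=g_{\ell,j}(r)=\frac{\sum_{k=j-1}^{n-2}r^k}{\sum_{k=0}^{j-1}r^k}=\frac{1+r+\dots+r^{\ell-1}}{1+r^{-1}+\dots+r^{-(j-1)}}.
\end{equation}
In the last fraction the numerator is nondecreasing and the denominator nonincreasing in $r$, one of them strictly because $n\ge3$. So $g$ is continuous and strictly increasing on $[1,\infty)$, with $g(1)=\ell/j$; its supremum, which is not attained, is $\infty$ if $\ell\ge2$ and $1$ if $\ell=1$. For fixed $\ell$ and $r$, $g_{\ell,j}(r)$ decreases strictly in $j$, and summing the progressions gives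
\begin{equation}\label{eq:gclosed}
g_{\ell,j}(r)=r^{\ell-1}\,\frac{1-r^{-\ell}}{1-r^{-j}}\qquad(r>1).
\end{equation}
If $0<x\le y$ and $r=y/x$, then $\theta_j^n(x,y)=\bigl(\sum_{k=0}^{j-1}r^k\bigr)(g(r)-x)$. Hence
\begin{equation}\label{eq:S}
\mathcal S=\{\ell/j\le x\le y<\infty,\ x\le g(y/x)\}=\{(g(s),y): s\ge1,\ sg(s)\le y<\infty\}.
\end{equation}
The second description follows from the first because $x\le g(y/x)$ forces $x<\sup g$, so that $x=g(s)$ for some $s\ge1$, and then $x\le g(y/x)$ means $s\le y/x$. Thus $\mathcal S$ is the region on and above the curve $s\mapsto(g(s),sg(s))$. For $(n,j)=(3,1)$ we have $g(r)=1+r$ and $\mathcal S=\{x\ge2,\ y\ge x^2-x\}$; for $(3,2)$, $g(r)=r/(1+r)$ and $\mathcal S=\{1/2\le x<1,\ y\ge x^2/(1-x)\}$; for $(4,2)$, $g(r)=r$ and $\mathcal S=\{x\ge1,\ y\ge x^2\}$.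

The points of the curve with $s>1$ come from the most symmetric systems there are: the points sit on a geometric progression of ratio $s$, and at every step the lowest value is replaced by the next term of the progression (Example~\ref{ex:geom}). The conjecture asserts that no proper system oscillates less than these.

\subsection{Results}

\begin{theorem}\label{thm:one}
For $(n,j)=(5,2)$ there is a proper $5$-system with
\[
(\underline\chi_2,\overline\chi_2)=\Bigl(\frac{4130}{421},\frac{12376}{421}\Bigr)\notin\mathcal S\cup\mathcal S'.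
\]
In particular the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:two}
Let $n\ge3$ and $1\le j\le n-1$.
\begin{enumerate}
\item[(a)] The set $\mathcal S\cup\mathcal S'$ is contained in the spectrum.
\item[(b)] The spectrum equals $\mathcal S\cup\mathcal S'$ if and only if $j=1$, or $j=n-1$, or $(n,j)=(4,2)$. So the conjecture fails exactly for $n\ge5$ and $2\le j\le n-2$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:phases} reduces the exponents to two sequences of numbers and gives a construction that prescribes them; part (a) follows in Section~\ref{sec:contain}. The counterexamples (Sections~\ref{sec:small} and \ref{sec:large}) move the lowest point only once per period instead of at every step. Section~\ref{sec:true} proves the conjecture in the remaining cases, for $j=1$ and $j=n-1$ by an induction that deletes one component at a time. The paper is self-contained.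

\section{Phases, and systems with prescribed phases}\label{sec:phases}

The ratio $\chi$ increases while an upper point moves and decreases while a lower point moves, so only the times at which the activity passes from one group to the other matter.

\begin{lemma}\label{lem:phases}
Let $\mathbf P$ be a proper $n$-system. There are times $t_0<s_0<t_1<s_1<\cdots$ tending to $\infty$ such that $P_1(t_0)>0$, the active index is $>j$ on $(t_i,s_i)$ and $\le j$ on $(s_i,t_{i+1})$, and $P_j(t_i)=P_{j+1}(t_i)$. With $L_i=L(t_i)$ and $U_i=U(t_i)$,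
\begin{equation}\label{eq:limits}
\underline\chi_j=\liminf_{i\to\infty}\frac{U_i}{L_i},\qquad \overline\chi_j=\limsup_{i\to\infty}\frac{U_{i+1}}{L_i}.
\end{equation}
\end{lemma}

\begin{proof}
Both $P_1$ and $P_n\ge P_1$ are unbounded, so the indices $1\le j$ and $n>j$ are both active at arbitrarily large times. Let $t_0<t_1<\cdots$ be the times, beyond a point where $P_1>0$, at which the active index changes from a value $\le j$ to a value $>j$; by (S2) they tend to $\infty$, and the meeting rule gives $P_j(t_i)=P_{j+1}(t_i)$. On $(t_i,t_{i+1})$ the active index starts above $j$, ends at most $j$, and never passes from $\le j$ to $>j$, so it changes group at exactly one time $s_i$. On $[t_i,s_i]$, $L$ is constant and $U$ increases; on $[s_i,t_{i+1}]$, $U$ is constant and $L$ increases. Hence the local minima of $\chi$ are $\chi(t_i)=U_i/L_i$ and its local maxima are $\chi(s_i)=U_{i+1}/L_i$.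
\end{proof}

All systems that we construct use one increasing sequence $(m_k)$ of resting positions. At time $t_i$ the upper group occupies $m_i,\dots,m_{i+\ell-1}$, and the lower group occupies $m_i$ and $j-1$ earlier positions. The only freedom is the choice of the lower position that is given up at each step.

\begin{lemma}\label{lem:construct}
Let $K=\mathbb Z$ or $K=\{1,2,\dots\}$, and let $(m_k)_{k\in K}$ be a strictly increasing sequence of positive reals with $m_k\to\infty$ as $k\to\infty$. For $i\ge i_0$ let $J_i\subseteq K$ be a set of $j$ indices with $\max J_i=i$ and $J_{i+1}=(J_i\setminus\{d_i\})\cup\{i+1\}$ for some $d_i\in J_i$, and suppose that $\min J_i\to\infty$. Put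
\[
L_i=\sum_{k\in J_i}m_k,\qquad U_i=m_i+m_{i+1}+\dots+m_{i+\ell-1}.
\]
Then there is a proper $n$-system whose exponents are given by \eqref{eq:limits}.
\end{lemma}

\begin{proof}
Put $t_i=L_i+U_i$ and $s_i=L_i+U_{i+1}$. Then $s_i-t_i=m_{i+\ell}-m_i>0$, $t_{i+1}-s_i=m_{i+1}-m_{d_i}>0$, and $t_i\ge m_i\to\infty$. Let $\mathbf P(q)$ be the nondecreasing rearrangement of the $n$ numbers
\[
\begin{array}{ll}
(m_k)_{k\in J_i},\quad m_{i+1},\dots,m_{i+\ell-1},\quad m_i+(q-t_i) &\text{for }t_i\le q\le s_i,\\[3pt]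
(m_k)_{k\in J_i\setminus\{d_i\}},\quad m_{i+1},\dots,m_{i+\ell},\quad m_{d_i}+(q-s_i) &\text{for }s_i\le q\le t_{i+1};
\end{array}
\]
see Figure~\ref{fig:step}. In the first interval the moving number rises from $m_i$ to $m_{i+\ell}$, in the second from $m_{d_i}$ to $m_{i+1}$. At $s_i$ both lists consist of $(m_k)_{k\in J_i}$ and $m_{i+1},\dots,m_{i+\ell}$; at $t_{i+1}$ both consist of $(m_k)_{k\in J_{i+1}}$ and $m_{i+1},\dots,m_{i+\ell}$. So $\mathbf P$ is well defined and continuous on $[t_{i_0},\infty)$. The sum of the numbers is $t_i$ at time $t_i$ and grows at unit rate, which gives (S1). The active index is the rank of the moving number in its list, and this rank changes only when the moving number passes a fixed one, which gives (S2).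

For (S3), note that in each list the fixed numbers are distinct. Inside each interval the active index therefore changes only from some $a$ to $a+1$, at a time when $P_a=P_{a+1}$. On $(t_i,s_i)$ the moving number exceeds every $m_k$ with $k\in J_i$; its rank starts at $j+1$ and ends at $n$. On $(s_i,t_{i+1})$ it is below $m_{i+1}$; its rank is at most $j$ and ends at $j$, since the other $j-1$ lower numbers are at most $m_i$. So at $s_i$ the active index drops and (S3) imposes nothing, while at $t_{i+1}$ it rises from $j$ to $j+1$ and $P_j=P_{j+1}=m_{i+1}$.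

The system is proper because $P_1$ is nondecreasing and $P_1(t_i)=m_{\min J_i}\to\infty$. The times $t_i,s_i$ are as in Lemma~\ref{lem:phases}, with $L(t_i)=L_i$ and $U(t_i)=U_i$, so \eqref{eq:limits} holds.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[->] (-0.2,0)--(5.1,0) node[right]{$q$};
\draw[dotted] (0,0)--(0,4.5) (3,0)--(3,4.5) (4.5,0)--(4.5,4.5);
\node[below] at (0,0) {$t_i$}; \node[below] at (3,0) {$s_i$}; \node[below] at (4.5,0) {$t_{i+1}$};
\draw (0,1.2)--(3,4.2)--(4.5,4.2) (0,2)--(4.5,2) (0,3)--(4.5,3);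
\draw[ultra thick] (0,1.2)--(4.5,1.2) (0,0.5)--(3,0.5)--(4.5,2);
\node[left] at (0,0.5) {$m_{d_i}$}; \node[left] at (0,1.2) {$m_i$};
\node[left] at (0,2) {$m_{i+1}$}; \node[left] at (0,3) {$m_{i+2}$};
\node[right] at (4.5,4.2) {$m_{i+3}$};
\end{tikzpicture}
\caption{The union of the graphs of $P_1,\dots,P_5$ over one step of the construction, for $n=5$, $j=2$, when the lowest position $m_{d_i}$ is given up. Thick: $P_1,P_2$. Thin: $P_3,P_4,P_5$. First an upper point rises from $m_i$ to $m_{i+3}$; then a lower point rises from $m_{d_i}$ until it meets the upper group at $m_{i+1}$.}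
\label{fig:step}
\end{figure}

\begin{example}[Geometric systems]\label{ex:geom}
Take $m_k=r^k$ with $r>1$ and $J_i=\{i-j+1,\dots,i\}$, so that $d_i=\min J_i$. Then $U_i=r^i(1+\dots+r^{\ell-1})$ and $L_i=r^i(1+\dots+r^{-(j-1)})$. By \eqref{eq:g}, $U_i/L_i=g(r)$ and $U_{i+1}/L_i=rg(r)$ for all $i$, and the system realizes the point $(g(r),rg(r))$ on the lower boundary of $\mathcal S$.
\end{example}

\begin{example}[Properness is needed]\label{ex:frozen}
The hypothesis $\min J_i\to\infty$ was used only for properness. Let $j\ge2$, $m_k=r^k$, and $d_i=i$ for all $i$: the $j-1$ lowest points never move. Then $L_i=r^i+C$ for a constant $C$, so $U_i/L_i\to g_{\ell,1}(r)$ and $U_{i+1}/L_i\to rg_{\ell,1}(r)$. Since $g_{\ell,1}(r)>g_{\ell,j}(r)$, this improper system violates the inequality $x\le g(y/x)$.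
\end{example}

\section{The conjectured set lies in the spectrum}\label{sec:contain}

\begin{proof}[Proof of Theorem~\ref{thm:two}(a)]
We use Lemma~\ref{lem:construct} with $K=\{1,2,\dots\}$ and $J_i=\{i-j+1,\dots,i\}$ for $i\ge j$. To reach a point above the boundary curve we start from the boundary point with the same abscissa and insert occasional jumps into $(m_k)$; a jump raises a local maximum of $\chi$ and lowers no local minimum.

\emph{Points with $x<\sup g$.} These are all points $(x,y)$ of $\mathcal S$, and all points of $\mathcal S'$ except $(\infty,\infty)$ if $\ell\ge2$ and $(1,\infty)$ if $\ell=1$. Let $s\ge1$ with $g(s)=x$; by \eqref{eq:S}, $y\ge sx$. Put $w_k=s^k$ if $s>1$ and $w_k=k$ if $s=1$, and let $L_i^w,U_i^w$ be the sums formed with $(w_k)$. Then $U_i^w/L_i^w\to x$ and $U_{i+1}^w/L_i^w\to sx$: for $s>1$ by Example~\ref{ex:geom}, and for $s=1$ because $U_i^w\sim\ell i$, $L_i^w\sim ji$ and $g(1)=\ell/j$. Put $\lambda_k=y/(sx)\ge1$ if $y<\infty$ and $\lambda_k=k$ if $y=\infty$, and set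
\[
m_i=\Lambda_iw_i,\qquad \Lambda_i=\lambda_1\lambda_2\cdots\lambda_{\lfloor i/n\rfloor}.
\]
The sequence $(\Lambda_i)$ is nondecreasing and constant on each block $kn\le i<(k+1)n$, so $(m_i)$ increases strictly to $\infty$.

We have $U_i\ge\Lambda_iU_i^w$ and $L_i\le\Lambda_iL_i^w$, so $U_i/L_i\ge U_i^w/L_i^w$. Equality holds when $i-j+1=kn$, since then the indices $i-j+1,\dots,i+\ell-1$ lie in one block. Hence $\liminf U_i/L_i=x$. Next, $U_{i+1}\le\Lambda_{i+\ell}U_{i+1}^w$ and $L_i\ge\Lambda_{i-j+1}L_i^w$. The indices $i+\ell$ and $i-j+1$ differ by $n-1$, so $\Lambda_{i+\ell}/\Lambda_{i-j+1}$ is $1$ or a single $\lambda_k$, and $U_{i+1}/L_i\le\lambda_kU_{i+1}^w/L_i^w$ with $k=\lfloor (i+\ell)/n\rfloor$. Equality holds when $i+1=kn$, since then $J_i$ lies in one block and $i+1,\dots,i+\ell$ in the next. Hence $\limsup U_{i+1}/L_i=sx\lim\lambda_k=y$.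

\emph{The two remaining points.} Take $m_i=i!$, so that $L_i\le jm_i$. If $\ell\ge2$, then $U_i/L_i\ge m_{i+1}/(jm_i)\to\infty$, which gives $(\infty,\infty)$. If $\ell=1$, then $U_i/L_i=m_i/(m_{i-j+1}+\dots+m_i)\to1$ and $U_{i+1}/L_i\ge(i+1)/j\to\infty$, which gives $(1,\infty)$.
\end{proof}

\section{Periodic systems and the cases $\ell=2$ and $\ell=3$}\label{sec:small}

Example~\ref{ex:frozen} beats the conjectured bound by freezing $j-1$ points, and properness forbids freezing them forever. A compromise is to freeze them for $p-1$ steps out of $p$ and to give up the lowest position once per period.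

\begin{lemma}\label{lem:periodic}
Let $p\ge1$, $\rho>1$, and let $(m_k)_{k\in\mathbb Z}$ be strictly increasing and positive with $m_{k+p}=\rho m_k$. Put $U_i=m_i+\dots+m_{i+\ell-1}$ and
\[
L_i=m_i+m_0\sum_{k=0}^{j-2}\rho^{-k}\quad(1\le i\le p),\qquad L_0=L_p/\rho.
\]
Then there is a proper $n$-system with
\[
\underline\chi_j=\min_{1\le i\le p}U_i/L_i,\qquad\overline\chi_j=\max_{1\le i\le p}U_i/L_{i-1}.
\]
If $n\ge3$ and there are $r\ge1$ and $x>g_{\ell,j}(r)$ with
\begin{equation}\label{eq:window}
xL_i\le U_i\le rx\,L_{i-1}\qquad(1\le i\le p),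
\end{equation}
then $(\underline\chi_j,\overline\chi_j)\notin\mathcal S\cup\mathcal S'$.
\end{lemma}

\begin{proof}
Let $J_i$ consist of $i$ and the $j-1$ largest multiples of $p$ that are less than $i$. If $p\nmid i$, these multiples are the same for $i$ and $i+1$, and $J_{i+1}$ arises from $J_i$ with $d_i=i$. If $p\mid i$, then $i$ becomes one of the multiples and $d_i=\min J_i$. Also $\min J_i\to\infty$, so Lemma~\ref{lem:construct} applies. For $1\le i\le p$ the multiples are $0,-p,\dots,-(j-2)p$, which gives the formula for $L_i$; and $J_{i+p}=J_i+p$ gives $L_{i+p}=\rho L_i$ and $U_{i+p}=\rho U_i$. The ratios in \eqref{eq:limits} are thus periodic, and the formulas for the exponents follow. Under \eqref{eq:window}, $\underline\chi_j\ge x$ and $\overline\chi_j\le rx<\infty$. The point is not in $\mathcal S'$ because $\overline\chi_j$ is finite, and not in $\mathcal S$ because $g(\overline\chi_j/\underline\chi_j)\le g(r)<x\le\underline\chi_j$.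
\end{proof}

The gain is that $L_i$ is close to $m_i$ late in the period, as if $j$ were $1$. The price is paid at the start of the period. The inequalities \eqref{eq:window} imply $L_i\le rL_{i-1}$, and for large $\rho$ and $j\ge2$ we have $L_0\approx m_0$ and $L_1\approx m_0+m_1$. So the step from $m_0$ to $m_1$ can have ratio at most about $r-1$, and the rest of the period has to absorb this short step. In both examples of this section $r=3$ and $m_1=2m_0$.

\begin{proposition}\label{prop:l2}
The conjecture fails for $\ell=2$ and $j\ge3$.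
\end{proposition}

\begin{proof}
Take $p=3$, $\rho=16$, $(m_0,m_1,m_2)=(10,20,67)$, so $m_3=160$ and $m_4=320$. Then
\[
U_1=87,\qquad U_2=227,\qquad U_3=480,
\]
and $L_i=m_i+10+E$ for $1\le i\le3$, where $E=10\sum_{k=1}^{j-2}16^{-k}$ satisfies $5/8\le E<2/3$. Also $L_0=L_3/16\ge170.625/16>10.66$. Let $x=2.8$ and $r=3$, so $rx=8.4$. From $E<2/3$ we get
\[
2.8L_1<85.9<U_1,\qquad 2.8L_2<217.5<U_2,\qquad 2.8L_3<477.9<U_3,
\]
and from $E\ge5/8$,
\[
8.4L_0>89.5>U_1,\qquad 8.4L_1>257.2>U_2,\qquad 8.4L_2>652>U_3.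
\]
Finally, by \eqref{eq:gclosed}, $g_{2,j}(3)=\frac{8/3}{1-3^{-j}}\le\frac83\cdot\frac{27}{26}=\frac{36}{13}<2.8$. Lemma~\ref{lem:periodic} applies.
\end{proof}

For $j=3$ this is a counterexample with $n=5$. For $j=2$ the last inequality fails, since $g_{2,2}(3)=3$, in accordance with Section~\ref{sec:42}.

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Here $\ell=3$ and $j=2$. Take $p=6$, $\rho=420$ and
\[
(m_0,\dots,m_5)=(30,\,60,\,205,\,619,\,1600,\,4200),
\]
so $m_6=12600$, $m_7=25200$, $m_8=86100$. Then $L_i=m_i+30$ for $1\le i\le6$ and $L_0=12630/420=421/14$. The last column below will be used in the next proof.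
\[
\begin{array}{c|r|r|l|l|r}
i&U_i&L_i&U_i/L_i&U_i/L_{i-1}&U_i-9.8L_i\\ \hline
1&884&90&9.822\ldots&12376/421=29.396\ldots&2\\
2&2424&235&10.31\ldots&26.93\ldots&121\\
3&6419&649&9.890\ldots&27.31\ldots&58.8\\
4&18400&1630&11.28\ldots&28.35\ldots&2426\\
5&42000&4230&9.929\ldots&25.76\ldots&546\\
6&123900&12630&4130/421=9.8099\ldots&29.29\ldots&126
\end{array}
\]
By Lemma~\ref{lem:periodic}, $(\underline\chi_2,\overline\chi_2)=(4130/421,12376/421)$. The table shows \eqref{eq:window} with $x=9.8$, $r=3$, $rx=29.4$, and $g_{3,2}(3)=\frac{3+9+27}{1+3}=9.75<9.8$. So the point is not in $\mathcal S\cup\mathcal S'$.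
\end{proof}

\begin{proposition}\label{prop:l3}
The conjecture fails for $\ell=3$ and $j\ge2$.
\end{proposition}

\begin{proof}
Keep the sequence, $x$ and $r$ of the last proof. The $U_i$ do not change. For $1\le i\le 6$, $L_i$ increases by $E=30\sum_{k=1}^{j-2}420^{-k}<30/419<0.072$, and $L_0$ increases by $E/420$. The inequalities $U_i\le29.4L_{i-1}$ therefore persist. The inequalities $9.8L_i\le U_i$ persist because $9.8E<0.71$ is less than every entry in the last column of the table. Finally $g_{3,j}(3)\le g_{3,2}(3)<9.8$.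
\end{proof}

\section{The case $\ell\ge4$}\label{sec:large}

To treat all $\ell\ge4$ at once we let $r\to\infty$ and perturb the progression $r^i$. Put $\varepsilon=1/r$, $m_i=r^if_i$ with $f_i$ close to $1$, $x=r^{\ell-1}\xi$, and
\[
v_i=r^{-i}L_i,\qquad u_i=r^{-(i+\ell-1)}U_i=\sum_{k=0}^{\ell-1}\varepsilon^kf_{i+\ell-1-k}.
\]
Dividing \eqref{eq:window} by $r^{i+\ell-1}$ turns it into
\begin{equation}\label{eq:normal}
\xi v_i\le u_i\le\xi v_{i-1}\qquad(1\le i\le p).
\end{equation}
For $j\ge2$, \eqref{eq:gclosed} gives $g_{\ell,j}(r)\le r^{\ell-1}/(1-\varepsilon^2)=r^{\ell-1}(1+\varepsilon^2+O(\varepsilon^4))$. So it suffices to achieve \eqref{eq:normal} with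
\[
\xi=1+\varepsilon^2+\tfrac12\varepsilon^3,
\]
and the whole computation takes place modulo $\varepsilon^4$.

\begin{proposition}\label{prop:l4}
The conjecture fails for $\ell\ge4$ and $j\ge2$.
\end{proposition}

\begin{proof}
Let $p=2\ell$, $\eta=1/(4\ell)$ and $h_t=(\ell-t-\frac12)\eta$. Define
\begin{align*}
f_0&=1,\qquad f_1=1-\varepsilon-\eta\varepsilon^3,\\
f_t&=1-\varepsilon+\varepsilon^2+(-\tfrac12+h_t)\varepsilon^3 &&(2\le t\le\ell),\\
f_{\ell+1}&=1-\tfrac32\varepsilon,\\
f_{2\ell-k}&=1-2\varepsilon+3\varepsilon^2+(-3+(k-1)\eta)\varepsilon^3 &&(0\le k\le\ell-2),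
\end{align*}
put $\varphi=f_{2\ell}$, and extend by $f_{i+2\ell}=\varphi f_i$ to all $i\in\mathbb Z$. Then $m_{i+2\ell}=\rho m_i$ with $\rho=r^{2\ell}\varphi$. The ratios $f_{i+1}/f_i$ are periodic and tend to $1$ as $\varepsilon\to0$, so for small $\varepsilon$ the sequence $(m_i)$ is positive and strictly increasing. All implied constants below depend only on $\ell$ and $j$.

\emph{The shape of $(f_i)$.} Since $m_0=1$, $j\ge2$ and $\rho^{-1}=O(\varepsilon^8)$, Lemma~\ref{lem:periodic} gives
\begin{equation}\label{eq:v}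
v_i=f_i+\varepsilon^i+O(\varepsilon^8)\quad(1\le i\le2\ell),\qquad v_0=1+O(\varepsilon^8).
\end{equation}
Write $f_i=1-c_i\varepsilon+O(\varepsilon^2)$ and $v_i=1-c_i'\varepsilon+O(\varepsilon^2)$, so $c'_i=c_i$ for $0\le i\le2\ell$ except that $c_1'=c_1-1$. As $u_i=1+(1-c_{i+\ell-1})\varepsilon+O(\varepsilon^2)$, the first-order part of \eqref{eq:normal} is $c'_{i-1}\le c_{i+\ell-1}-1\le c'_i$: the sequence $c$ grows by about $1$ every $\ell$ steps, and the short step forces $c_1\ge c_0+1$. Our $c$ takes the values $0;\,1,\dots,1;\,\frac32;\,2,\dots,2$ and satisfies $c_{i+2\ell}=c_i+2$. It meets these conditions, but with an equality for every $i\ne2$, so the higher terms decide. The terms in $\eta$ make $v_i$ decrease by $\eta\varepsilon^3$ per step where it would otherwise be constant modulo $\varepsilon^4$, and this leaves room for $u_i$.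

\emph{Notation.} Let $\langle a,b,c\rangle$ denote any quantity $1+a\varepsilon+b\varepsilon^2+c\varepsilon^3+O(\varepsilon^4)$, and let $*$ stand for a coefficient that is not needed. If $(a,b,c)$ precedes $(a^+,b^+,c^+)$ strictly in the lexicographic order, then $\langle a,b,c\rangle<\langle a^+,b^+,c^+\rangle$ for small $\varepsilon$. Two rules carry the computation. First,
\begin{equation}\label{eq:rule1}
\xi\,\langle a,b,c\rangle=\langle a,\;b+1,\;c+a+\tfrac12\rangle .
\end{equation}
Second, since $\ell\ge4$ the sum $u_i$ has at least four terms, and if $f_{i+\ell-1}=\langle a,b,c\rangle$, $f_{i+\ell-2}=\langle a',b',*\rangle$, $f_{i+\ell-3}=\langle a'',*,*\rangle$, then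
\begin{equation}\label{eq:rule2}
u_i=\langle a+1,\;b+a'+1,\;c+b'+a''+1\rangle .
\end{equation}
For $i\ge\ell+2$ we divide \eqref{eq:normal} by $\varphi$; then $u_i/\varphi$ obeys \eqref{eq:rule2} with all indices lowered by $2\ell$. We need
\[
f_{-k}=f_{2\ell-k}/\varphi=1+k\eta\varepsilon^3/\varphi=\langle0,0,k\eta\rangle\qquad(0\le k\le\ell-2).
\]

\emph{The bounds.} By \eqref{eq:v}, $v_i$ differs from $f_i$ modulo $\varepsilon^4$ only for $i=1,2,3$, where $v_1=\langle0,0,-\eta\rangle$, $v_2=\langle-1,2,*\rangle$, $v_3=\langle-1,1,\frac12+h_3\rangle$. Rule \eqref{eq:rule1} gives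
\begin{gather*}
\xi v_0=\langle0,1,\tfrac12\rangle,\quad \xi v_1=\langle0,1,\tfrac12-\eta\rangle,\quad \xi v_2=\langle-1,3,*\rangle,\quad \xi v_3=\langle-1,2,h_3\rangle,\\
\xi v_i=\langle-1,2,-1+h_i\rangle\ \ (4\le i\le\ell),\quad \xi v_{\ell+1}=\langle-\tfrac32,*,*\rangle,\quad \xi v_{\ell+1}/\varphi=\langle\tfrac12,*,*\rangle,\\
\xi v_{2\ell-k}/\varphi=\langle0,1,\tfrac12+k\eta\rangle\ \ (0\le k\le\ell-2).
\end{gather*}

\emph{The sums $u_i$.} The inputs for \eqref{eq:rule2} are read off from the definition of $(f_i)$. The second column gives the index of the leading term, lowered by $2\ell$ below the line. In the row $5\le i\le\ell+1$ the three indices $i+\ell-3,\,i+\ell-2,\,i+\ell-1$ lie in $[\ell+2,2\ell]$, and the leading one is $2\ell-k$ with $k-1=\ell-i$.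
\[
\begin{array}{c|c|c|c|c|c}
i&\text{index}&(a,b,c)&a'&b'&a''\\ \hline
1&\ell&(-1,1,-\frac12-\frac\eta2)&-1&1&-1\\[2pt]
2&\ell+1&(-\frac32,0,0)&-1&1&-1\\[2pt]
3&\ell+2&(-2,3,-3+(\ell-3)\eta)&-\frac32&0&-1\\[2pt]
4&\ell+3&(-2,3,-3+(\ell-4)\eta)&-2&3&-\frac32\\[2pt]
5\le i\le\ell+1&i+\ell-1&(-2,3,-3+(\ell-i)\eta)&-2&3&-2\\[2pt] \hline
\ell+2&1&(-1,0,-\eta)&0&0&0\\[2pt]
\ell+3&2&(-1,1,-\frac12+h_2)&-1&0&0\\[2pt]
\ell+1+t,\ 3\le t\le\ell-1&t&(-1,1,-\frac12+h_t)&-1&1&-1
\end{array}
\]

\emph{Comparison.} The resulting values of $u_i$ form the middle column below. Entries below the line are divided by $\varphi$, and $2\le t\le\ell-1$; the index $\ell+1+t$ equals $2\ell-k$ with $k=\ell-1-t$.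
\[
\begin{array}{c|c|c|c}
i&\xi v_i&u_i&\xi v_{i-1}\\ \hline
1&\langle0,1,\frac12-\eta\rangle&\langle0,1,\frac12-\frac\eta2\rangle&\langle0,1,\frac12\rangle\\[2pt]
2&\langle-1,*,*\rangle&\langle-\frac12,*,*\rangle&\langle0,*,*\rangle\\[2pt]
3&\langle-1,2,*\rangle&\langle-1,\frac52,*\rangle&\langle-1,3,*\rangle\\[2pt]
4&\langle-1,2,-1+h_4\rangle&\langle-1,2,-\frac12+(\ell-4)\eta\rangle&\langle-1,2,h_3\rangle\\[2pt]
5\le i\le\ell&\langle-1,2,-1+h_i\rangle&\langle-1,2,-1+(\ell-i)\eta\rangle&\langle-1,2,-1+h_{i-1}\rangle\\[2pt]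
\ell+1&\langle-\frac32,*,*\rangle&\langle-1,2,-1-\eta\rangle&\langle-1,2,-1-\frac\eta2\rangle\\[2pt] \hline
\ell+2&\langle0,1,\frac12+(\ell-2)\eta\rangle&\langle0,1,1-\eta\rangle&\langle\frac12,*,*\rangle\\[2pt]
\ell+1+t&\langle0,1,\frac12+(\ell-1-t)\eta\rangle&\langle0,1,\frac12+h_t\rangle&\langle0,1,\frac12+(\ell-t)\eta\rangle
\end{array}
\]
Each row increases strictly in the lexicographic order. For $i=4$ this reads $-1+(\ell-\frac92)\eta<-\frac12+(\ell-4)\eta<(\ell-\frac72)\eta$. For $5\le i\le\ell$ it reads $(\ell-i-\frac12)\eta<(\ell-i)\eta<(\ell-i+\frac12)\eta$, and in the last row $(\ell-1-t)\eta<(\ell-t-\frac12)\eta<(\ell-t)\eta$. For $i=\ell+2$ it requires $(\ell-1)\eta<\frac12$, the only place where the size of $\eta$ matters. The rows cover $1\le i\le2\ell$, so \eqref{eq:normal} holds for small $\varepsilon$, and so does $x=r^{\ell-1}\xi>g_{\ell,j}(r)$. Lemma~\ref{lem:periodic} applies.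
\end{proof}

\section{The cases in which the conjecture holds}\label{sec:true}

\subsection{Reduction to chains}
Let $n\ge3$. We first put a hypothetical counterexample into the form \eqref{eq:window}.

\begin{lemma}\label{lem:reduce}
If the spectrum contains a point outside $\mathcal S\cup\mathcal S'$, then there are a proper $n$-system, times as in Lemma~\ref{lem:phases}, and reals $r>1$, $x>g(r)$ with
\begin{equation}\label{eq:hyp}
U_i\ge xL_i,\qquad U_{i+1}\le rx\,L_i\qquad(i\ge0).
\end{equation}
\end{lemma}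

\begin{proof}
Let $(x_0,y_0)=(\underline\chi_j(\mathbf P),\overline\chi_j(\mathbf P))$ be such a point; then $\ell/j\le x_0\le y_0$. Suppose $y_0=\infty$. If $j\le n-2$, the point is in $\mathcal S'$. If $j=n-1$, then $U_i=P_n(t_i)=P_{n-1}(t_i)\le L_i$, so $x_0\le1$ and the point is again in $\mathcal S'$. Hence $y_0<\infty$, and $x_0>g(y_0/x_0)$ by \eqref{eq:S}. By continuity there are $0<x<x_0$ and $y>y_0$ with $x>g(r)$ for $r=y/x>1$. By \eqref{eq:limits}, \eqref{eq:hyp} holds for large $i$; discard the other indices.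
\end{proof}

It remains to show that \eqref{eq:hyp} is impossible in the three cases. For this we record how a group can change from $t_i$ to $t_{i+1}$. In Lemma~\ref{lem:construct} the lower group gives up one position: the components below it stay, and those from it upward move up by one place. The meeting rule shows that every system does at least this much. For a vector $a$, let $|a|$ be the sum of its entries.

\begin{definition}
Let $N\ge1$, and consider sequences of vectors in $(0,\infty)^N$, each vector having nondecreasing entries, together with indices $h_i\in\{1,\dots,N\}$.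
\begin{enumerate}
\item[(A)] $(a(i))_{i\ge0}$ is a \emph{lower chain of length $N$} if $a_k(i+1)=a_k(i)$ for $k<h_i$, $a_k(i+1)\ge a_{k+1}(i)$ for $h_i\le k<N$, and $h_i=1$ for infinitely many $i$.
\item[(B)] $(b(i))_{i\ge0}$ is an \emph{upper chain of length $N$} if each $b_k(i)$ is nondecreasing in $i$, $b_k(i+1)=b_k(i)$ for $k>h_i$, $b_k(i+1)\ge b_{k+1}(i)$ for $1\le k<h_i$, and $h_i=N$ for infinitely many $i$.
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:chains}
In the situation of Lemma~\ref{lem:phases}, $a(i)=(P_1,\dots,P_j)(t_i)$ is a lower chain of length $j$ and $b(i)=(P_{j+1},\dots,P_n)(t_i)$ is an upper chain of length $\ell$.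
\end{lemma}

\begin{proof}
All $P_k$ are nondecreasing. Let $h$ be the smallest active index on $(s_i,t_{i+1})$, and take $h_i=h$. For $k<h$, $P_k$ is constant on $[t_i,t_{i+1}]$. Let $h\le k<j$. The index $h\le k$ is active somewhere in $(s_i,t_{i+1})$, and just after $t_{i+1}$ the active index exceeds $j>k$. So it passes from $\le k$ to $>k$ at some $q\in(s_i,t_{i+1}]$, and $P_k(t_{i+1})\ge P_k(q)=P_{k+1}(q)\ge P_{k+1}(t_i)$.

Now let $h$ be the largest active index on $(t_i,s_i)$, and take $h_i=h-j$. For $k>h$, $P_k$ is constant on $[t_i,t_{i+1}]$. Let $j+1\le k<h$. Just before $t_i$ the active index is at most $j<k$, and $h>k$ is active somewhere in $(t_i,s_i)$. So it passes from $\le k$ to $>k$ at some $q\in[t_i,s_i)$, and the same inequalities give $P_k(t_{i+1})\ge P_{k+1}(t_i)$.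

Properness enters here: $P_1$ and $P_n$ are unbounded, so the indices $1$ and $n$ are active in infinitely many phases, which gives the last condition in (A) and in (B).
\end{proof}

\subsection{The case $(n,j)=(4,2)$}\label{sec:42}
Assume \eqref{eq:hyp}. Since $g(r)=r$, we have $x>r>1$. Write $\mathbf P(t_i)=(a_i,m_i,m_i,b_i)$. Then for all $i$
\begin{equation}\label{eq:42}
m_i+b_i\ge x(a_i+m_i),\qquad m_{i+1}+b_{i+1}<x^2(a_i+m_i).
\end{equation}
Call $i$ \emph{low} if $h_i=1$ in the lower chain; then $a_{i+1}\ge m_i$. Call $i$ \emph{high} if $h_i=2$ in the upper chain; then $m_{i+1}\ge b_i$, whereas $b_{i+1}=b_i$ if $i$ is not high. Both kinds occur infinitely often.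

No index is both low and high, for otherwise \eqref{eq:42} at $i+1$ and at $i$ would give
\[
m_{i+1}+b_{i+1}\ge x(a_{i+1}+m_{i+1})\ge x(m_i+b_i)\ge x^2(a_i+m_i).
\]
So geometric behavior is excluded, and the moves of the lowest and of the highest point occur at different steps. We show that the last move of the highest point before a move of the lowest one must overshoot. Let $k$ be a low index that has a high index below it, and let $i<k$ be the largest such. None of $i+1,\dots,k$ is high, so $b_{k+1}=b_{i+1}$. By \eqref{eq:42} at $k+1$, with $a_{k+1}\ge m_k\ge m_{i+1}$, $m_{k+1}\ge m_{i+1}$ and $x>1$,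
\[
b_{i+1}=b_{k+1}\ge xa_{k+1}+(x-1)m_{k+1}\ge(2x-1)m_{i+1}.
\]
Since $i$ is high and $b_i\ge m_i$,
\[
m_{i+1}+b_{i+1}\ge2x\,m_{i+1}\ge2x\,b_i\ge x(m_i+b_i)\ge x^2(a_i+m_i),
\]
which contradicts \eqref{eq:42}.

\subsection{The case $j=1$}\label{sec:j1}
From now on $r\ge1$ is fixed and $\sigma_k=1+r+\dots+r^{k-1}$, so that $\sigma_{k+1}=r\sigma_k+1=\sigma_k+r^k$.

For $j=1$ only the upper chain matters. The difficulty is that $h_i$ is arbitrary: there may be long runs of steps in which only the bottom entry changes. We skip these steps and delete the bottom entry.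

\begin{lemma}\label{lem:delete}
Let $(b(i))$ be an upper chain of length $N\ge2$, let $e_0<e_1<\cdots$ be the indices with $h_i\ge2$, and put $c(k)=(b_2,\dots,b_N)(e_k)$ and $M_k=b_1(e_k)$. Then $(c(k))$ is an upper chain of length $N-1$, and
\[
|b(e_k)|=M_k+|c(k)|,\qquad |b(e_k+1)|\ge c_1(k)+|c(k+1)|,\qquad M_{k+1}\ge c_1(k).
\]
\end{lemma}

\begin{proof}
There are infinitely many $e_k$ because $h_i=N$ infinitely often. Steps with $h_i=1$ change only $b_1$, so $c(k+1)=(b_2,\dots,b_N)(e_k+1)$, and (B) at the step $e_k$ gives (B) for $c$ with index $h_{e_k}-1$. Since $h_{e_k}>1$, we have $c_1(k)=b_2(e_k)\le b_1(e_k+1)\le b_1(e_{k+1})=M_{k+1}$, and $|b(e_k+1)|=b_1(e_k+1)+|c(k+1)|$.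
\end{proof}

Assume \eqref{eq:hyp} with $j=1$, and let $N=n-1\ge2$ and $b(i)=(P_2,\dots,P_n)(t_i)$. Then $L_i=P_1(t_i)=b_1(i)$, $U_i=|b(i)|$, and $x>g(r)=\sigma_N\ge2$. The first inequality of \eqref{eq:hyp} at $e_k$ gives $|c(k)|\ge(x-1)M_k$ for all $k$. With Lemma~\ref{lem:delete} and the second inequality at $e_k$,
\begin{equation}\label{eq:j1}
\begin{aligned}
&|c(k+1)|\ge(x-1)M_{k+1}\ge(x-1)\,c_1(k),\\
&|c(k+1)|+c_1(k)\le|b(e_k+1)|\le rx\,M_k\le\frac{rx}{x-1}\,|c(k)|.
\end{aligned}
\end{equation}
For $n=3$, $c(k)$ is a single number, and adding $c(k)$ to the first line and comparing with the second gives $x\le rx/(x-1)$, that is $x\le1+r=g(r)$, the desired contradiction. For larger $n$ we delete again. The inequalities \eqref{eq:j1} do not have the shape of \eqref{eq:hyp}, but their shape is stable under deletion, and the next lemma iterates it. Its thresholds are the values of $|b(i+1)|/b_1(i)$ and $(|b(i+1)|+b_1(i))/|b(i)|$ for $b(i)=(r^i,\dots,r^{i+N-1})$.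

\begin{lemma}\label{lem:B}
Let $(b(i))$ be an upper chain of length $N$ and suppose that for all $i$
\[
\mathrm{(I)}\ \ |b(i+1)|\ge\alpha\,b_1(i),\qquad \mathrm{(II)}\ \ |b(i+1)|+b_1(i)\le\gamma\,|b(i)|.
\]
Then $\alpha\le r\sigma_N$ or $\gamma\ge\sigma_{N+1}/\sigma_N$.
\end{lemma}

\begin{proof}
Put $\alpha_0=r\sigma_N$ and $\gamma_0=\sigma_{N+1}/\sigma_N=1+r^N/\sigma_N$, and suppose $\alpha>\alpha_0$, $\gamma<\gamma_0$. We argue by induction on $N$. If $N=1$, then $\alpha b_1(i)\le b_1(i+1)\le(\gamma-1)b_1(i)$, so $\alpha\le\gamma-1$, while $\alpha>r>\gamma-1$.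

Let $N\ge2$. Since $|b(i+1)|\ge|b(i)|$, (II) gives $\gamma>1$, and $\alpha>\alpha_0\ge r^N>\gamma_0-1>\gamma-1$. Use the notation of Lemma~\ref{lem:delete}, and let $W=|b(e_k+1)|$. By (I) and (II) at $e_k$, $W\ge\alpha M_k$ and $W\le\gamma|c(k)|+(\gamma-1)M_k\le\gamma|c(k)|+(\gamma-1)W/\alpha$. Hence
\[
|c(k+1)|+c_1(k)\le W\le\gamma_1|c(k)|,\qquad \gamma_1=\frac{\gamma}{1-(\gamma-1)/\alpha}=\frac{\alpha\gamma}{\alpha+1-\gamma}.
\]
By (I) and (II) at $e_{k+1}$, $(\alpha+1)M_{k+1}\le\gamma(M_{k+1}+|c(k+1)|)$. Hence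
\[
|c(k+1)|\ge\alpha_1M_{k+1}\ge\alpha_1c_1(k),\qquad \alpha_1=\frac{\alpha+1}{\gamma}-1>0.
\]
So $c$ satisfies (I) and (II) with $\alpha_1,\gamma_1$. As $\alpha_0+1=\sigma_{N+1}$,
\[
\alpha_1>\frac{\alpha_0+1}{\gamma_0}-1=\sigma_N-1=r\sigma_{N-1}.
\]
Moreover $0<(\gamma-1)/\alpha<(\gamma_0-1)/\alpha_0<1$ and $\alpha_0+1-\gamma_0=\sigma_{N+1}(\sigma_N-1)/\sigma_N$, so
\[
\gamma_1<\frac{\alpha_0\gamma_0}{\alpha_0+1-\gamma_0}=\frac{r\sigma_N}{\sigma_N-1}=\frac{\sigma_N}{\sigma_{N-1}}.
\]
This contradicts the induction hypothesis.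
\end{proof}

By \eqref{eq:j1}, the chain $c$ of length $N-1$ satisfies (I) and (II) with $\alpha=x-1>\sigma_N-1=r\sigma_{N-1}$ and $\gamma=\frac{rx}{x-1}<\frac{r\sigma_N}{\sigma_N-1}=\frac{\sigma_N}{\sigma_{N-1}}$, because $x/(x-1)$ decreases in $x$. This contradicts Lemma~\ref{lem:B}, so \eqref{eq:hyp} is impossible for $j=1$.

\subsection{The case $j=n-1$}\label{sec:jn}
Now only the lower chain matters, and we delete the top entry. Assume \eqref{eq:hyp}, and let $N=n-1$, $a(i)=(P_1,\dots,P_{n-1})(t_i)$ and $z=1/x$. Then $L_i=|a(i)|$ and $U_i=P_n(t_i)=a_N(i)$, so \eqref{eq:hyp} reads $|a(i)|\le z\,a_N(i)$ and $|a(i)|\ge(z/r)\,a_N(i+1)$. We again pass to a shape that survives deletion. Adding $a_N(i+1)$ to the second inequality and using the first at $i+1$,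
\begin{equation}\label{eq:jn}
|a(i)|+a_N(i+1)\ge\Bigl(1+\frac zr\Bigr)a_N(i+1)\ge\frac{r+z}{rz}\,|a(i+1)|.
\end{equation}
Put $Z_N=\sigma_N/r^{N-1}$ and $K_N=r\sigma_N/\sigma_{N+1}=1-1/\sigma_{N+1}$. These are the values of $|a(i)|/a_N(i)$ and $|a(i+1)|/(|a(i)|+a_N(i+1))$ for $a(i)=(r^i,\dots,r^{i+N-1})$.

\begin{lemma}\label{lem:A}
Let $(a(i))$ be a lower chain of length $N$, and let $z,\kappa>0$ satisfy, for all $i$,
\[
\mathrm{(i)}\ \ |a(i)|\le z\,a_N(i),\qquad \mathrm{(ii)}\ \ |a(i+1)|\le\kappa\bigl(|a(i)|+a_N(i+1)\bigr).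
\]
Then $z\ge Z_N$ or $\kappa\ge K_N$.
\end{lemma}

\begin{proof}
Induction on $N$. If $N=1$, (i) gives $z\ge1=Z_1$. Let $N\ge2$ and suppose $z<Z_N$ and $\kappa<K_N<1$. By (i) and positivity of the entries, $z>1$. Let $e_0<e_1<\cdots$ be the indices with $h_i\le N-1$, infinite in number since $h_i=1$ infinitely often. Steps with $h_i=N$ do not change the first $N-1$ entries, so
\[
c(k)=(a_1,\dots,a_{N-1})(e_k+1)=(a_1,\dots,a_{N-1})(e_{k+1}).
\]
The passage from $c(k)$ to $c(k+1)$ is the step $e=e_{k+1}$, so $(c(k))$ is a lower chain of length $N-1$ with indices $h_{e_{k+1}}$. Put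
\[
\tau=|c(k)|,\quad \tau'=|c(k+1)|,\quad m=a_N(e),\quad m'=a_N(e+1),\quad \mu=c_{N-1}(k+1).
\]
Since $h_e\le N-1$, (A) gives $\mu=a_{N-1}(e+1)\ge m$. Condition (i) at $e$ and at $e+1$ gives $\tau+m\le zm$ and $\tau'\le(z-1)m'$, and (ii) at $e$ gives $\tau'+m'\le\kappa(\tau+m+m')$. Eliminating $m'$,
\[
\tau'\le\kappa(\tau+m)-(1-\kappa)m'\le\kappa(\tau+m)-\frac{1-\kappa}{z-1}\,\tau',
\]
that is, $\tau'\le\kappa_1(\tau+m)$ with $\kappa_1=\kappa(z-1)/(z-\kappa)$. Therefore $\tau'\le\kappa_1(\tau+\mu)$ and $\tau'\le\kappa_1zm\le z_1\mu$ with $z_1=\kappa_1z$. So $(c(k))_{k\ge1}$ satisfies (i) and (ii) with $z_1,\kappa_1$.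

For $0<\kappa<1<z$ the quantity $\kappa_1$ increases strictly in $\kappa$, since the numerator increases and the denominator decreases, and in $z$, since $\kappa_1=\kappa\bigl(1-\frac{1-\kappa}{z-\kappa}\bigr)$. To evaluate it at $(Z_N,K_N)$, note that $Z_N-1=\sigma_{N-1}/r^{N-1}$, $1-K_N=1/\sigma_{N+1}$, and, by $(r-1)\sigma_N=r^N-1$,
\[
\sigma_{N-1}\sigma_{N+1}=(\sigma_N-r^{N-1})(\sigma_N+r^N)=\sigma_N^2+r^{N-1}(r^N-1)-r^{2N-1}=\sigma_N^2-r^{N-1}.
\]
Hence at that point
\[
1-\kappa_1=\frac{z(1-\kappa)}{z-\kappa}=\frac{z}{\frac{z-1}{1-\kappa}+1}=\frac{\sigma_N}{\sigma_{N-1}\sigma_{N+1}+r^{N-1}}=\frac1{\sigma_N},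
\]
so the value is $K_{N-1}$. We conclude that $\kappa_1<K_{N-1}$ and $z_1<K_{N-1}Z_N=\sigma_{N-1}/r^{N-2}=Z_{N-1}$, which contradicts the induction hypothesis.
\end{proof}

In our situation (i) holds with $z=1/x$, and (ii) holds with $\kappa=rz/(r+z)$ by \eqref{eq:jn}. Since $\ell=1$, \eqref{eq:g} gives $g(r)=1/Z_N$, so $x>g(r)$ means $z<Z_N$. As $rz/(r+z)$ increases in $z$,
\[
\kappa<\frac{rZ_N}{r+Z_N}=\frac{r\sigma_N}{r^N+\sigma_N}=K_N .
\]
This contradicts Lemma~\ref{lem:A}, so \eqref{eq:hyp} is impossible for $j=n-1$.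

\begin{proof}[Proof of Theorem~\ref{thm:two}(b)]
If $j=1$, $j=n-1$ or $(n,j)=(4,2)$, then Lemma~\ref{lem:reduce} and Sections~\ref{sec:42}--\ref{sec:jn} show that the spectrum is contained in $\mathcal S\cup\mathcal S'$, and part (a) gives equality. In every other case $\ell,j\ge2$ and $(\ell,j)\ne(2,2)$, which is the condition $n\ge5$, $2\le j\le n-2$. Then $\ell=2$ and $j\ge3$, or $\ell=3$, or $\ell\ge4$, and Propositions~\ref{prop:l2}, \ref{prop:l3} and \ref{prop:l4} provide a point of the spectrum outside $\mathcal S\cup\mathcal S'$; with part (a), the spectrum is strictly larger than $\mathcal S\cup\mathcal S'$.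
\end{proof}

\begin{thebibliography}{1}
\bibitem{pgn} \emph{Parametric Geometry of Numbers},
\texttt{https://ruor.uottawa.ca/bitstreams/}\allowbreak\texttt{9b19e4bf-84cc-413d-8ff9-ae06014ce32f/}\allowbreak\texttt{download}
\end{thebibliography}
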